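\title{Log-convexity of eigenfunctions of the $k$-Hessian operator on strictly convex domains}

\begin{abstract}
We consider the Dirichlet eigenvalue problem $S_k(D^2u)=\lambda(-u)^k$ for the $k$-Hessian operator on a bounded, smooth, strictly convex domain of $\mathbb{R}^n$ and ask whether $-\log(-u)$ is convex for every eigenfunction $u$. We show that the answer is negative for all $n\ge4$ and $3\le k\le n-1$, and positive for $k=2$ and $k=n$. With the known case $k=1$, log-convexity holds on all such domains exactly when $k\in\{1,2,n\}$. The counterexample is a long domain that narrows in $k-1$ directions and widens in one direction; on it the eigenfunction decays first quickly and then slowly. The proof for $k=2$ compares $-\log(-u)$ with its convex envelope and rests on a matrix inequality for $S_2$.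
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $n\ge2$ and $k\in\{1,\dots,n\}$. For $\mu\in\mathbb{R}^n$ let $\sigma_j(\mu)=\sum_{i_1<\dots<i_j}\mu_{i_1}\cdots\mu_{i_j}$ be the $j$-th elementary symmetric function, and for a symmetric $n\times n$ matrix $A$ let $S_j(A)$ be $\sigma_j$ of its eigenvalues. The \emph{$k$-Hessian operator} is $u\mapsto S_k(D^2u)$; thus $S_1(D^2u)=\Delta u$ and $S_n(D^2u)=\det D^2u$. A function $u\in C^2(\Omega)$ is \emph{$k$-convex} if $S_j(D^2u)\ge0$ in $\Omega$ for $j=1,\dots,k$. For $k=1$ this means subharmonic, for $k=n$ it means that $D^2u$ is positive semidefinite, and the condition becomes more restrictive as $k$ grows.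

Let $\Omega\subset\mathbb{R}^n$ be a bounded domain with smooth boundary, and let $\kappa_1,\dots,\kappa_{n-1}$ be the principal curvatures of $\partial\Omega$ with respect to the inner normal, so that they are positive on a sphere. We call $\Omega$ \emph{$(k-1)$-strictly convex} if $\sigma_j(\kappa_1,\dots,\kappa_{n-1})>0$ on $\partial\Omega$ for $j=1,\dots,k-1$, and \emph{strictly convex} if all $\kappa_i$ are positive. A strictly convex domain is convex, and it is $(k-1)$-strictly convex for every $k$. The eigenvalue problem for the $k$-Hessian operator is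
\begin{equation}\label{eq:eigen}
S_k(D^2u)=\lambda(-u)^k\ \text{ in }\Omega,\qquad u=0\ \text{ on }\partial\Omega .
\end{equation}
Both sides are homogeneous of degree $k$ in $u$, so positive multiples of a solution are solutions, as in a linear eigenvalue problem. It is known that for a $(k-1)$-strictly convex $\Omega$ there is a positive constant $\lambda_k(\Omega)$, depending only on $n$, $k$ and $\Omega$, such that \eqref{eq:eigen} with $\lambda=\lambda_k(\Omega)$ has a negative $k$-convex solution $u\in C^\infty(\Omega)\cap C^{1,1}(\overline\Omega)$. Every such solution is called an \emph{eigenfunction} of the $k$-Hessian operator on $\Omega$.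

A negative function $u$ is \emph{log-convex} if $-\log(-u)$ is convex in $\Omega$; equivalently, $f=-u$ is log-concave. The property does not change when $u$ is multiplied by a positive constant, and it implies that the sets $\{u<-c\}$ are convex. A square shows why the logarithm is the natural choice for $k=1$: the function $u=-\cos x\cos y$ solves $\Delta u=2(-u)$ in $(-\frac\pi2,\frac\pi2)^2$ with zero boundary values, and it is not convex, because $\det D^2u=\cos^2x\cos^2y-\sin^2x\sin^2y$ is negative near the corners; but $-\log(-u)=-\log\cos x-\log\cos y$ is convex.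

For $k=1$ the first eigenfunction of the Laplacian is log-convex \cite{BL}. For $k=n$ the eigenfunction is itself convex, and log-convexity follows in one line (Section~\ref{sec:prelim}). On a ball the eigenfunctions are known to be log-convex for every $k$. Since the property holds at both ends of the range of $k$, and since raising $k$ brings $u$ closer to a convex function, one would guess that it holds for all $k$. This is the question stated as open in \cite{Source}:

\begin{quote}
\emph{Is it true that for every $k\in\{2,\dots,n\}$ and every bounded strictly convex domain $\Omega\subset\mathbb{R}^n$ with smooth boundary, every eigenfunction of the $k$-Hessian operator on $\Omega$ is log-convex?}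
\end{quote}

The answer is no, and the first failure occurs for $n=4$, $k=3$.

\begin{theorem}\label{thm:counter}
Let $n\ge4$ and $3\le k\le n-1$. There is a bounded strictly convex domain $\Omega\subset\mathbb{R}^n$ with smooth boundary such that no eigenfunction of the $k$-Hessian operator on $\Omega$ is log-convex.
\end{theorem}

\begin{theorem}\label{thm:positive}
Let $n\ge2$ and $k=2$ or $k=n$. On every bounded strictly convex domain $\Omega\subset\mathbb{R}^n$ with smooth boundary, every eigenfunction of the $k$-Hessian operator is log-convex.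
\end{theorem}

Together with the case $k=1$ from \cite{BL} and the existence of eigenfunctions, the two theorems give a complete classification.

\begin{corollary}\label{cor:class}
Let $n\ge2$ and $1\le k\le n$. The eigenfunctions of the $k$-Hessian operator are log-convex on all bounded strictly convex domains of $\mathbb{R}^n$ with smooth boundary if and only if $k\in\{1,2,n\}$.
\end{corollary}

Section~\ref{sec:prelim} rewrites \eqref{eq:eigen} for the unknown $-\log(-u)$ and settles the case $k=n$. Section~\ref{sec:counter} proves Theorem~\ref{thm:counter}. Section~\ref{sec:envelope} reduces the case $k=2$ to a convexity property of a set of matrices, which is proved in Section~\ref{sec:algebra}. Sections~\ref{sec:envelope} and~\ref{sec:algebra} do not depend on Section~\ref{sec:counter}.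

\section{The equation in logarithmic form}\label{sec:prelim}

For symmetric matrices, $A\ge B$ means that $A-B$ is positive semidefinite, and $|A|^2=\operatorname{tr}(A^2)$. For vectors, $a\otimes b=ab^T$. Recall that $S_j(A)$ is the sum of the principal $j\times j$ minors of $A$. Let
\[
\Gamma_k=\{A:\ S_j(A)>0\ \text{ for }1\le j\le k\};
\]
the same symbol denotes the corresponding set of eigenvalue vectors. We use the following standard facts \cite{Garding,CNS}.
\begin{itemize}
\item[(F1)] $\Gamma_k$ is an open convex cone. If $A\in\Gamma_k$ and $P\ge0$, then $A+P\in\Gamma_k$ and $S_k(A+P)\ge S_k(A)$. The matrix $(\partial S_k/\partial A_{ij})$ is positive definite on $\Gamma_k$.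
\item[(F2)] If $\mu\in\Gamma_k\subset\mathbb{R}^n$, then deleting one entry of $\mu$ gives a vector in $\Gamma_{k-1}\subset\mathbb{R}^{n-1}$.
\end{itemize}
Applying (F2) $k-1$ times, we see that any $n-k+1$ entries of $\mu\in\Gamma_k$ have positive sum. By Ky Fan's minimum principle, the trace of $A$ on an $m$-dimensional subspace is at least the sum of the $m$ smallest eigenvalues of $A$. Hence:
\begin{itemize}
\item[(F3)] If $A\in\Gamma_k$, the trace of $A$ on every $(n-k+1)$-dimensional subspace is positive.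
\end{itemize}
We also need two classical inequalities. \emph{Newton's inequalities} imply that for positive numbers $\mu_1,\dots,\mu_k$ and $e_j=\sigma_j(\mu_1,\dots,\mu_k)$, $e_0=1$, the ratio $e_j/e_{j-1}$ is nonincreasing in $j$. \emph{Maclaurin's inequality} says that $(S_j(A)/\binom nj)^{1/j}\ge(S_k(A)/\binom nk)^{1/k}$ for $A\in\Gamma_k$ and $j\le k$.

Let $u$ be an eigenfunction, $f=-u>0$ and $\lambda=\lambda_k(\Omega)$. We first check that $A=D^2u(x)$ lies in the open cone $\Gamma_k$. For $\varepsilon>0$ and $j\le k$,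
\[
S_j(A+\varepsilon I)=\sum_{i=0}^j\binom{n-i}{j-i}S_i(A)\,\varepsilon^{j-i}\ge\binom nj\varepsilon^j>0 ,
\]
so $A+\varepsilon I\in\Gamma_k$. Maclaurin's inequality for $A+\varepsilon I$, in the limit $\varepsilon\to0$, bounds $S_j(A)$ from below by a positive multiple of $S_k(A)^{j/k}$, and $S_k(A)=\lambda f(x)^k>0$.

For a positive $C^2$ function $h$ and $v=-\log h$ put
\begin{equation}\label{eq:M}
\mathcal M[h]=\frac{D^2(-h)}{h}=D^2v-Dv\otimes Dv ;
\end{equation}
the second equality comes from differentiating $h=e^{-v}$ twice. Dividing \eqref{eq:eigen} by $f^k$ gives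
\begin{equation}\label{eq:logform}
\mathcal M[f]\in\Gamma_k,\qquad S_k(\mathcal M[f])=\lambda\qquad\text{in }\Omega .
\end{equation}
This is an equation for $v=-\log f$ that involves only $Dv$ and $D^2v$. It therefore compares well at extremal points of quotients.

\begin{lemma}\label{lem:touch}
Let $h_1,h_2$ be positive $C^2$ functions such that $h_1/h_2$ has a local maximum at $x_0$. If $\mathcal M[h_2](x_0)\in\Gamma_k$, then $S_k(\mathcal M[h_1])\ge S_k(\mathcal M[h_2])$ at $x_0$.
\end{lemma}

\begin{proof}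
With $v_i=-\log h_i$, the function $v_1-v_2$ has a local minimum at $x_0$. So $Dv_1=Dv_2$ and $D^2v_1\ge D^2v_2$ there, hence $\mathcal M[h_1]\ge\mathcal M[h_2]$ by \eqref{eq:M}, and (F1) applies.
\end{proof}

\begin{lemma}\label{lem:mon}
If $B$ is a ball with $\overline B\subset\Omega$, then $\lambda_k(\Omega)\le\lambda_k(B)$.
\end{lemma}

\begin{proof}
Let $-f_B$ and $-f_\Omega$ be eigenfunctions on $B$ and $\Omega$. The quotient $f_B/f_\Omega$ is continuous on $\overline B$, positive in $B$ and zero on $\partial B$, so it has a maximum in $B$. There Lemma~\ref{lem:touch} and \eqref{eq:logform} give $\lambda_k(B)\ge\lambda_k(\Omega)$.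
\end{proof}

\begin{lemma}\label{lem:barrier-use}
Let $G\subset\Omega$ be open and nonempty, and let $h$ be smooth and positive in a neighborhood of $\overline G$, with $\mathcal M[h]\in\Gamma_k$ and $S_k(\mathcal M[h])>\lambda$ in $G$. Then the maximum of $f/h$ over $\overline G$ is attained only on $\partial G\cap\Omega$.
\end{lemma}

\begin{proof}
The maximum is positive and $f/h=0$ on $\partial\Omega$. At a maximum point in $G$, Lemma~\ref{lem:touch} would give $\lambda=S_k(\mathcal M[f])\ge S_k(\mathcal M[h])>\lambda$.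
\end{proof}

Since $-D^2f\in\Gamma_k$, the function $f$ is superharmonic in $\Omega$, and (F3) gives more:
\begin{itemize}
\item[(Sup)] the restriction of $f$ to every $(n-k+1)$-dimensional affine plane is superharmonic.
\end{itemize}

\begin{proof}[Proof of Theorem~\ref{thm:positive} for $k=n$]
By (F3) with $k=n$, the matrix $\mathcal M[f]$ is positive definite. By \eqref{eq:M}, $D^2v=\mathcal M[f]+Dv\otimes Dv>0$ in the convex set $\Omega$, so $v$ is convex. This includes the case $n=k=2$.
\end{proof}

\section{The counterexample for $3\le k\le n-1$}\label{sec:counter}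

\subsection{The mechanism for $n=4$, $k=3$}\label{sub:idea}

This subsection explains the construction; nothing in it is used in the proof. Take coordinates $(x,y,z_1,z_2)$ and a convex domain that is long in $x$ and whose slice at $x$ is close to the box $|y|<\ell(x)$, $|z_i|<\rho(x)$, with $\ell$ and $\rho$ varying slowly. Let $M(x)$ be the maximum of $f$ on the slice at $x$. If $f$ is log-concave, so is $M$, and then the rate of decay of $M$, minus the slope of $\log M$, cannot decrease as $x$ grows. We look for a domain on which the rate does decrease, and so we need an upper bound for the rate in one region and a lower bound in an earlier region.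

\emph{The rate is at most about $\pi/(2\ell)$.} By (Sup), $f_{xx}+f_{yy}\le0$ on the plane $z=0$. Where the domain contains the strip $|y|\le\ell$ of this plane, the function $J(x)=\int_{-\ell}^{\ell}f(x,y,0,0)\cos\frac{\pi y}{2\ell}\,dy$ satisfies $J''\le(\frac{\pi}{2\ell})^2J$, and a positive function with this property cannot decay faster than $e^{-\pi x/(2\ell)}$ over a long interval. The width $\rho$ does not enter.

\emph{The rate is at least about $\pi/(2(\ell+2\rho))$ where $\rho$ is small.} Consider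
\[
h=e^{-qx}\cos^{\alpha_1}\!\Big(\frac{qy}{\alpha_1}\Big)\cos^{\alpha_2}\!\Big(\frac{qz_1}{\alpha_2}\Big)\cos^{\alpha_3}\!\Big(\frac{qz_2}{\alpha_3}\Big).
\]
On the axis $y=z_1=z_2=0$ we have $\mathcal M[h]=\operatorname{diag}(-q^2,q^2/\alpha_1,q^2/\alpha_2,q^2/\alpha_3)$, and therefore
\[
S_3(\mathcal M[h])=\frac{q^6}{\alpha_1\alpha_2\alpha_3}\,(1-\alpha_1-\alpha_2-\alpha_3).
\]
The computation in Lemma~\ref{lem:barrier} shows that this value is a lower bound off the axis as well. The $i$-th cosine is positive on an interval of half-width $\pi\alpha_i/(2q)$, so to cover the slice we take $\alpha_1\approx2q\ell/\pi$ and $\alpha_2=\alpha_3\approx2q\rho/\pi$. Then $h$ is a barrier in the sense of Lemma~\ref{lem:barrier-use} as soon as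
\[
1-\frac{2q}{\pi}(\ell+2\rho)>\lambda\,\frac{\alpha_1\alpha_2\alpha_3}{q^6},
\]
and the right side is of order $\lambda\rho^2$. So every $q$ below $\frac{\pi}{2(\ell+2\rho)}(1-O(\lambda\rho^2))$ is admissible.

As $\rho\to0$ the two bounds meet, and $f$ decays like a positive harmonic function in the planar domain $|y|<\ell(x)$. If this domain widens, log-concavity fails. The model is $r^{-\beta}\cos(\beta\theta)$, $\beta>1$, which is positive and harmonic in the convex sector $|\theta|<\pi/(2\beta)$, vanishes on its sides, and has the strictly convex logarithm $-\beta\log r$ on the axis.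

It remains to make $\rho$ small while $\lambda$ stays bounded and the domain stays convex. To bound $\lambda$ we keep a ball of fixed size at the end $x=0$ (Lemma~\ref{lem:mon}), and we let $\rho$ decrease linearly to zero. With $s=x/L\in(0,1)$ take $\rho=1-s$ and $\ell=1+3s$. At $s=1-\tau$ we have $\ell+2\rho=4-\tau$, while $\ell\to4$ as $s\to1$. The geometry thus gains an amount of order $\tau$ between the two rates, and the term $\lambda f^3$ costs an amount of order $\tau^2$. For small $\tau$ the gain wins. For general $k$ there are $k-1$ thin directions, we take $\ell=1+ks$ so that $\ell+(k-1)\rho=k+s$ is still increasing, the gain is of order $\tau$, and the cost is of order $\tau^{k-1}$.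

\subsection{Barriers}\label{sub:barrier}

Fix $3\le k\le n-1$ and $m=n-k-1\ge0$. Coordinates are $(x,y,z,t)\in\mathbb{R}\times\mathbb{R}\times\mathbb{R}^{k-1}\times\mathbb{R}^m$, and we also write $y_1=y$, $(y_2,\dots,y_k)=z$. The factors of the barrier are chosen as follows: $\phi(s)=-\alpha\log\cos(\gamma s/\alpha)$ solves $(\phi'^2+\gamma^2)/\phi''=\alpha$, and this ratio is the one that appears in the expansion of $S_k$ below. We use $\cosh$ in place of an exponential so that the barrier is large at both ends of an interval.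

\begin{lemma}\label{lem:barrier}
Let $\alpha_1,\dots,\alpha_k>0$ with $\mu:=1-\sum_i\alpha_i>0$, let $\gamma>0$, $0\le q\le\gamma$, $x_*\in\mathbb{R}$, and let
\[
h=\cosh(q(x-x_*))\prod_{i=1}^k\cos^{\alpha_i}\!\Big(\frac{\gamma y_i}{\alpha_i}\Big)\qquad\text{on }\Big\{|y_i|<\frac{\pi\alpha_i}{2\gamma},\ i=1,\dots,k\Big\}.
\]
Then $\mathcal M[h]\in\Gamma_k$ and $S_k(\mathcal M[h])\ge\mu\,\gamma^{2k}/\prod_i\alpha_i$.
\end{lemma}

\begin{proof}
Let $v=-\log h$ and
\[
p_i=v_{y_i}=\gamma\tan\frac{\gamma y_i}{\alpha_i},\qquad A_i=v_{y_iy_i}=\frac{\gamma^2+p_i^2}{\alpha_i},\qquad p_0=v_x=-q\tanh(q(x-x_*)).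
\]
Then $v_{xx}=p_0^2-q^2\le0$, and all mixed second derivatives of $v$ vanish. Since $h$ does not depend on $t$, the matrix $\mathcal M[h]$ consists of a zero block and the $(k+1)\times(k+1)$ block
\[
N=\operatorname{diag}(p_0^2-q^2,A_1,\dots,A_k)-PP^T,\qquad P=(p_0,p_1,\dots,p_k).
\]
Zero eigenvalues do not change $S_j$, so $S_j(\mathcal M[h])=S_j(N)$. We compute the $k+1$ principal $k\times k$ minors of $N$ with the formula $\det(\operatorname{diag}(a_l)-PP^T)=\prod_la_l-\sum_lP_l^2\prod_{l'\ne l}a_{l'}$. The minor that omits $x$ is $\prod_iA_i\,(1-\sum_ip_i^2/A_i)$. The minor that omits $y_j$ is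
\[
-\prod_{i\ne j}A_i\,\big[(q^2-p_0^2)\,c_j+p_0^2\big],\qquad c_j=1-\sum_{i\ne j}\frac{p_i^2}{A_i}.
\]
Since $p_i^2/A_i\le\alpha_i$, we have $0<c_j\le1$, and since $p_0^2\le q^2$ the bracket is at most $q^2$. Adding the minors and using $q\le\gamma$,
\[
S_k(N)\ge\prod_iA_i\Big(1-\sum_i\frac{p_i^2+q^2}{A_i}\Big)=\prod_iA_i\Big(1-\sum_i\alpha_i\frac{p_i^2+q^2}{p_i^2+\gamma^2}\Big)\ge\mu\prod_iA_i\ge\frac{\mu\gamma^{2k}}{\prod_i\alpha_i}.
\]

It remains to show that $S_j(N)>0$ for $j<k$. With $p=(p_1,\dots,p_k)$, the Cauchy--Schwarz inequality gives $(p\cdot\eta)^2\le(\sum_ip_i^2/A_i)(\sum_iA_i\eta_i^2)$, and $\sum_ip_i^2/A_i<1$. So $N$ is positive definite on the $k$-dimensional $y$-subspace and has at least $k$ positive eigenvalues $\mu_1,\dots,\mu_k$. Let $\mu_{k+1}$ be the last eigenvalue and $e_j=\sigma_j(\mu_1,\dots,\mu_k)$, so that $S_j(N)=e_j+\mu_{k+1}e_{j-1}$. This is positive if $\mu_{k+1}\ge0$. If $\mu_{k+1}<0$, then $S_k(N)>0$ and Newton's inequalities give $|\mu_{k+1}|<e_k/e_{k-1}\le e_j/e_{j-1}$, so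 again $S_j(N)>0$.
\end{proof}

\subsection{The parameters and the domain}\label{sub:domain}

Let $B_0$ be the ball of radius $\frac18$ centered at $(1,0,0,0)$ and $\Lambda_0=\lambda_k(B_0)$. Fix $\tau>0$ so small that
\begin{equation}\label{eq:tau}
2(k-1)\tau\le1,\qquad \frac{\tau}{8(k+1)}\,\big(2(k+3)\big)^{-2k}>\Lambda_0\,(2\tau)^{k-1}.
\end{equation}
This is possible because $k-1\ge2$. Put
\[
\mu=\frac{\tau}{8(k+1)},\qquad q=\frac{\pi(1-\mu)}{2(k+1-\tau/2)},\qquad \ell=k+1-\frac\tau4 .
\]
The number $q$ will be the fast rate, and the slow rate will be close to $\pi/(2\ell)$. We have $q>\pi/(2\ell)$: this inequality reads $(1-\mu)(k+1-\frac\tau4)>k+1-\frac\tau2$, that is $\frac\tau4>\mu(k+1-\frac\tau4)$, which holds since $\mu(k+1)=\frac\tau8$. The directions $t$ play no active role, and we make the domain so wide in them that they hardly change the slow rate: fix $H\ge1$ with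
\begin{equation}\label{eq:a}
a:=\frac\pi2\sqrt{\frac1{\ell^2}+\frac{m}{H^2}}<q .
\end{equation}

For $L>32k/\tau$ let $\Pi_L$ be the bounded open polytope
\[
\Pi_L=\Big\{0<x<L,\ \ |y|<1+\frac{kx}L,\ \ |z_i|<1-\frac xL,\ \ |t_j|<2H\Big\}
\]
and let
\[
X_1=(1-\tau)L,\quad X_2=\Big(1-\tau+\frac{\tau}{4k}\Big)L,\quad X_3=\Big(1-\frac{\tau}{8k}\Big)L,\quad X_4=\Big(1-\frac{\tau}{16k}\Big)L .
\]
Then $1<X_1<X_2<X_3<X_4$, and with $w=\tau L/(8k)$ we have $X_2-X_1=2w$ and $X_4-X_3=w/2$. See Figure~\ref{fig:domain}. The polytope contains $\overline{B_0}$ and the box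
\[
K=\Big\{X_3-1\le x\le X_4+1,\ \ |y|\le\ell,\ \ |z_i|\le\frac{\tau}{32k},\ \ |t_j|\le H\Big\},
\]
because on $K$ we have $1+kx/L\ge k+1-\frac\tau8-\frac kL>\ell$ and $1-x/L\ge\frac{\tau}{16k}-\frac1L>\frac{\tau}{32k}$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1cm,y=0.4cm]
\draw[thick] (0,-1)--(10,-4)--(10,4)--(0,1)--cycle;
\draw[thick] (0,-6)--(10,-7)--(0,-8)--cycle;
\foreach \p/\n in {6/1,7/2,8.6/3,9.3/4}
  \draw[dashed] (\p,4.5)--(\p,-8.5) node[below] {$X_{\n}$};
\node[left] at (0,0) {$y$};
\node[left] at (0,-7) {$z_i$};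
\node[below] at (0,-8.5) {$0$};
\node[below] at (10,-8.5) {$L$};
\end{tikzpicture}
\caption{The sections of the polytope $\Pi_L$ by the $(x,y)$-plane (top) and by an $(x,z_i)$-plane (bottom) for $k=3$; the positions of the $X_j$ are not to scale. The domain widens in $y$ and narrows in each $z_i$. The eigenfunction decays at rate at least $q$ between $X_1$ and the midpoint of $[X_1,X_2]$ and, if it is log-concave, at rate at most $a<q$ between $X_3$ and $X_4$.}
\label{fig:domain}
\end{figure}

We now round off $\Pi_L$. Write $\Pi_L=\{l_j<0,\ 1\le j\le J\}$ with affine functions $l_j$, and let $g=\sum_je^{bl_j}$ with $b>0$. On the compact set $\overline{B_0}\cup K$ all $l_j$ are bounded above by a negative constant, so $g<1$ there if $b$ is large. For such $b$ let $\Omega=\Omega_L=\{g<1\}$. Then $\overline{B_0}\cup K\subset\Omega\subset\Pi_L$. Since $\Pi_L$ is bounded, the vectors $\nabla l_j$ span $\mathbb{R}^n$, and $D^2g=b^2\sum_je^{bl_j}\nabla l_j\otimes\nabla l_j$ is positive definite. A critical point of the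 convex function $g$ is a minimum point, where $g<1$; hence $\nabla g\ne0$ on $\{g=1\}$. So $\Omega$ is bounded and convex, $\partial\Omega$ is smooth, and its principal curvatures, the eigenvalues of $D^2g/|\nabla g|$ on the tangent space, are positive.

By Lemma~\ref{lem:mon}, $\lambda:=\lambda_k(\Omega)\le\Lambda_0$. Let $u$ be any eigenfunction on $\Omega$, $f=-u$, and let
\[
M(x)=\max\{f(x,y,z,t):\ (x,y,z,t)\in\overline\Omega\},\qquad 1\le x\le X_4+1 .
\]
Every slice with $1\le x\le X_4+1$ meets the convex set $\Omega$, so $M>0$ and the maximum is attained in $\Omega$. The constants $c_i,C_i$ below depend only on $n,k,\tau,H$; they depend neither on $L$ nor on $u$.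

\subsection{Fast decay between $X_1$ and $X_2$}\label{sub:fast}

A barrier on the window $X_1<x<X_2$ needs control of $f$ at both ends. We first bound $M(X_2)$ by $M(X_1)$ with a barrier that does not depend on $x$ and covers the whole thin part of $\Omega$.

\begin{lemma}\label{lem:fast}
Let $X_*=X_1+w$ be the midpoint of $[X_1,X_2]$. Then $M(X_*)\le C_1e^{-qw}M(X_1)$.
\end{lemma}

\begin{proof}
\emph{Step 1: $M(X_2)\le M(X_1)/c_0$.} Let $G_0=\Omega\cap\{x>X_1\}$. On $\overline{G_0}$ we have $|y|\le k+1$ and $|z_i|\le\tau$. Apply Lemma~\ref{lem:barrier} with $0$ in place of $q$ and with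
\[
\gamma=\frac{\pi}{4(k+2+2(k-1)\tau)},\qquad \alpha_1=\frac{2\gamma}\pi(k+2),\qquad \alpha_i=\frac{2\gamma}\pi\,2\tau\quad(2\le i\le k).
\]
Then $\sum_i\alpha_i=\frac12$, $\alpha_1<1$, $\alpha_i\le2\tau$ for $i\ge2$, and $\gamma\ge\frac{\pi}{4(k+3)}\ge\frac1{2(k+3)}$ by the first condition in \eqref{eq:tau}. The function $h$ is defined for $|y|<k+2$, $|z_i|<2\tau$, and by the second condition in \eqref{eq:tau},
\[
S_k(\mathcal M[h])\ge\tfrac12\big(2(k+3)\big)^{-2k}(2\tau)^{-(k-1)}>\Lambda_0\ge\lambda .
\]
On $\overline{G_0}$ we have $c_0\le h\le1$ with $c_0=2^{-(k-1)/2}\cos\frac{\pi(k+1)}{2(k+2)}$. Since $\partial G_0\cap\Omega\subset\{x=X_1\}$, Lemma~\ref{lem:barrier-use} gives $f\le M(X_1)/c_0$ in $G_0$.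

\emph{Step 2: the window.} Let $G_1=\Omega\cap\{X_1<x<X_2\}$. On $\overline{G_1}$ we have $|y|\le1+kX_2/L=k+1-k\tau+\frac\tau4$ and $|z_i|\le\tau$. Enlarge these half-widths slightly to
\[
\hat\ell=k+1-k\tau+\frac{3\tau}8,\qquad \hat\rho=\tau+\frac{\tau}{8(k-1)}\le2\tau,\qquad\text{so that}\quad \hat\ell+(k-1)\hat\rho=k+1-\frac\tau2 .
\]
Apply Lemma~\ref{lem:barrier} with $\gamma=q$, $x_*=X_*$, $\alpha_1=\frac{2q}\pi\hat\ell$ and $\alpha_i=\frac{2q}\pi\hat\rho$ for $i\ge2$. By the definition of $q$, $\sum_i\alpha_i=1-\mu$. Moreover $\alpha_1<1$, $\alpha_i\le2\tau$ for $i\ge2$ because $2q/\pi<1$, and $q>\frac{\pi}{2\ell}>\frac1{2(k+3)}$. The function $h$ is defined for $|y|<\hat\ell$, $|z_i|<\hat\rho$, and $S_k(\mathcal M[h])\ge\mu\,(2(k+3))^{-2k}(2\tau)^{-(k-1)}>\Lambda_0\ge\lambda$ by \eqref{eq:tau}. On $\overline{G_1}$ the product of the cosine factors lies in $[c_1,1]$ with $c_1=c_1(k,\tau)>0$. On $\partial G_1\cap\Omega\subset\{x=X_1\}\cup\{x=X_2\}$ we have $h\ge c_1\cosh(qw)$, and $h\le1$ on $\{x=X_*\}$. Lemma~\ref{lem:barrier-use}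 and Step 1 give
\[
M(X_*)\le\frac{\max(M(X_1),M(X_2))}{c_1\cosh(qw)}\le\frac{2}{c_0c_1}\,e^{-qw}M(X_1).\qedhere
\]
\end{proof}

\subsection{Slow decay between $X_3$ and $X_4$}\label{sub:slow}

The fact (Sup) controls a weighted integral $J$ of $f$ over the plane $z=0$, while Lemma~\ref{lem:fast} controls the maximum $M$. The bound $J\le CM$ is immediate. For the opposite bound we must carry the value of $f$ at a maximum point of a slice to the center of the slice. Chains of balls do this for superharmonic functions, but a chain that starts very close to $\partial\Omega$ needs many small balls. Log-concavity removes the difficulty by moving the starting point halfway to the center.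

\begin{lemma}\label{lem:chain}
Let $\Omega\subset\mathbb{R}^n$ be open and convex, let $f\in C^2(\Omega)$ be positive, superharmonic and log-concave, and let $P\in\Omega$ and $B_{4r}(A)\subset\Omega$. Then $f\ge3^{-2nN}f(P)$ on $B_r(A)$, where $N=|P-A|/r+3$.
\end{lemma}

\begin{proof}
Let $\varrho=r/2$. We use one step of a chain: \emph{if $f\ge\delta$ on $B_\varrho(Y)$, $|Y'-Y|\le\varrho$ and $B_{4\varrho}(Y')\subset\Omega$, then $f\ge3^{-n}\delta$ on $B_\varrho(Y')$.} Indeed, for $X\in B_\varrho(Y')$ we have $B_\varrho(Y)\subset B_{3\varrho}(X)\subset B_{4\varrho}(Y')$, and $f(X)$ is at least the mean of $f$ over $B_{3\varrho}(X)$, which is at least $3^{-n}\delta$ because $f>0$.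

Let $\varepsilon=\inf_{B_r(A)}f>0$ and $P_\theta=(1-\theta)P+\theta A$. Every point of $B_\varrho(P_{1/2})$ is the midpoint of $P$ and a point of $B_r(A)$, so $f\ge(f(P)\varepsilon)^{1/2}$ on $B_\varrho(P_{1/2})$ by log-concavity. By convexity, $\Omega$ contains $(1-\theta)P+\theta B_{4r}(A)=B_{4\theta r}(P_\theta)$, which contains $B_{4\varrho}(P_\theta)$ for $\frac12\le\theta\le1$. So we can move along the segment from $P_{1/2}$ to $A$, of length $|P-A|/2$, in at most $|P-A|/r+1$ steps. Two more steps reach any $Y\in B_r(A)$, the required balls lying in $B_{3r}(A)$. Hence $\varepsilon\ge3^{-nN}(f(P)\varepsilon)^{1/2}$, that is $\varepsilon\ge3^{-2nN}f(P)$.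
\end{proof}

\begin{lemma}\label{lem:slow}
If $f$ is log-concave, then $M(X_4)\ge c_2\,e^{-a(X_4-X_3)}M(X_3)$.
\end{lemma}

\begin{proof}
Let $R=\{|y|<\ell,\ |t_j|<H\}\subset\mathbb{R}^{1+m}$ and
\[
\omega(y,t)=\cos\frac{\pi y}{2\ell}\prod_{j=1}^m\cos\frac{\pi t_j}{2H},\qquad J(x)=\int_Rf(x,y,0,t)\,\omega(y,t)\,dy\,dt\quad(X_3\le x\le X_5),
\]
where $X_5=X_4+1$. The points $(x,y,0,t)$ with $X_3\le x\le X_5$ and $(y,t)\in\overline R$ lie in $K\subset\Omega$, so $J$ is smooth and positive. The plane $\{z=0\}$ has dimension $2+m=n-k+1$, so (Sup) gives $f_{xx}\le-\Delta_{y,t}f$ on it. The function $\omega$ is positive in $R$, satisfies $\Delta\omega=-a^2\omega$, vanishes on $\partial R$ and has outer normal derivative $\partial_\nu\omega\le0$ there. Green's formula gives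
\[
\int_R\omega\,\Delta_{y,t}f=\int_Rf\,\Delta\omega-\int_{\partial R}f\,\partial_\nu\omega\ge-a^2J,
\]
and therefore $J''\le a^2J$. Let $S(x)=J(X_3)\sinh(a(X_5-x))/\sinh(a(X_5-X_3))$, so that $S''=a^2S$. The difference $W=J-S$ satisfies $W''\le a^2W$, $W(X_3)=0$ and $W(X_5)>0$. At a negative interior minimum we would have $0\le W''\le a^2W<0$. So $J\ge S$, and since $\sinh s=\frac12e^s(1-e^{-2s})$,
\[
J(X_4)\ge J(X_3)\,\frac{\sinh a}{\sinh(a(X_5-X_3))}\ge(1-e^{-2a})\,e^{-a(X_4-X_3)}J(X_3).
\]

We have $J(X_4)\le|R|\,M(X_4)$. For the lower bound on $J(X_3)$ let $A=(X_3,0,0,0)$ and $r=\tau/(128k)$; then $B_{4r}(A)\subset K\subset\Omega$. Let $P\in\Omega$ be a point of the slice $x=X_3$ with $f(P)=M(X_3)$. Since $P\in\Pi_L$, we have $|P-A|^2\le(k+1)^2+(k-1)+4mH^2$. Lemma~\ref{lem:chain} gives $f\ge c_3M(X_3)$ on $B_r(A)$, and therefore $J(X_3)\ge c_3M(X_3)\int_{\{|(y,t)|<r\}}\omega=c_4M(X_3)$.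
\end{proof}

\subsection{Proof of Theorem~\ref{thm:counter}}

Suppose that $f$ is log-concave. Then $M$ is log-concave: if $P_0,P_1\in\Omega$ are maximum points in the slices at $x_0,x_1$, then $M((1-s)x_0+sx_1)\ge f((1-s)P_0+sP_1)\ge M(x_0)^{1-s}M(x_1)^s$. The difference quotients of the concave function $\log M$ decrease from left to right, and $X_1<X_*<X_3<X_4$. Since $X_*-X_1=w$ and $X_4-X_3=w/2$, Lemmas~\ref{lem:fast} and~\ref{lem:slow} give
\[
-a+\frac{2\log c_2}{w}\le\frac{\log M(X_4)-\log M(X_3)}{w/2}\le\frac{\log M(X_*)-\log M(X_1)}{w}\le-q+\frac{\log C_1}{w},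
\]
that is $(q-a)\,w\le\log C_1-2\log c_2$. The right side does not depend on $L$ or $u$, while $q>a$ by \eqref{eq:a} and $w=\tau L/(8k)$. For $L$ above a threshold depending only on $n,k,\tau,H$ this is false, so no eigenfunction on $\Omega_L$ is log-convex. \hfill$\square$

\begin{remark}
The hypothesis $k\le n-1$ provides room for the directions $x,y,z_1,\dots,z_{k-1}$. The hypothesis $k\ge3$ is used only in \eqref{eq:tau}. For $k=2$ both sides of the second condition in \eqref{eq:tau} are linear in $\tau$, so making $\tau$ small does not help; by Theorem~\ref{thm:positive}, no other choice of domain does.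
\end{remark}

\section{The case $k=2$: the convex envelope}\label{sec:envelope}

From now on $k=2$ and $n\ge3$. Recall that
\begin{equation}\label{eq:S2}
S_2(A)=\tfrac12\big((\operatorname{tr}A)^2-|A|^2\big),\qquad S_2(A+P)=S_2(A)+\operatorname{tr}(\mathcal T_AP)+S_2(P),
\end{equation}
where $\mathcal T_A=(\operatorname{tr}A)I-A$ is the derivative of $S_2$ at $A$; it is positive definite for $A\in\Gamma_2$ by (F1).

Let $\Omega$ be strictly convex, $u$ an eigenfunction, $f=-u$, $v=-\log f$ and $\lambda=\lambda_2(\Omega)$. Then $v$ is smooth and bounded below in $\Omega$, $v\to+\infty$ at $\partial\Omega$, and by \eqref{eq:logform} the matrix $M_v:=D^2v-Dv\otimes Dv$ lies in $\Gamma_2$ and satisfies $S_2(M_v)=\lambda$. Let $v^{**}\le v$ be the largest convex function below $v$. We have to show $v^{**}=v$. The plan is to prove that $v^{**}$ is a supersolution of the equation, which by a maximum principle forces $v-v^{**}$ to take its supremum at the boundary, and that $v-v^{**}\to0$ at the boundary.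

The first point needs an algebraic property of the equation. We shall see that each $x\in\Omega$ is a convex combination $\sum_i\theta_ix_i$ of points at which $Dv$ takes one common value $p$, and that $D^2v^{**}(x)$ is bounded above, up to a regularization, by the harmonic mean $(\sum_i\theta_iA_i^{-1})^{-1}$ of the Hessians $A_i=D^2v(x_i)$. So the inequality $S_2(A-pp^T)\le\lambda$ must survive convex combinations of the inverses $A^{-1}$.

\begin{proposition}\label{prop:inverse}
Let $n\ge3$, $p\in\mathbb{R}^n$ and $\lambda'>0$. The following set of symmetric matrices is convex: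
\[
\mathcal C=\big\{B>0:\ B^{-1}-pp^T\notin\Gamma_2\ \text{ or }\ S_2(B^{-1}-pp^T)\le\lambda'\big\}.
\]
\end{proposition}

The proof is given in Section~\ref{sec:algebra}. Here we derive Theorem~\ref{thm:positive} from it.

\subsection{Contact points and regularity}

The envelope is given by
\begin{equation}\label{eq:envelope}
v^{**}(x)=\inf\Big\{\sum_{i=1}^{n+2}\theta_iv(x_i):\ \theta_i\ge0,\ \sum_i\theta_i=1,\ x_i\in\Omega,\ \sum_i\theta_ix_i=x\Big\};
\end{equation}
$n+2$ points suffice because a point in the convex hull of the graph of $v$ in $\mathbb{R}^{n+1}$ is a convex combination of $n+2$ points of the graph. As a finite convex function on an open convex set, $v^{**}$ is locally Lipschitz and has at each $x$ a subgradient, a vector $p$ with $v^{**}(x')\ge v^{**}(x)+p\cdot(x'-x)$ for all $x'\in\Omega$; subgradients are bounded on compact subsets.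

\begin{lemma}\label{lem:contact}
Let $x\in\Omega$ and let $p$ be a subgradient of $v^{**}$ at $x$. There are at most $n+2$ points $x_i\in\Omega$ and weights $\theta_i>0$ with $\sum_i\theta_i=1$, $\sum_i\theta_ix_i=x$, $\sum_i\theta_iv(x_i)=v^{**}(x)$ and
\begin{equation}\label{eq:contact}
v(x_i)=v^{**}(x)+p\cdot(x_i-x),\qquad Dv(x_i)=p,\qquad A_i:=D^2v(x_i)\ge0 .
\end{equation}
Moreover $v^{**}\in C^{1,1}_{\mathrm{loc}}(\Omega)$, and so $p=Dv^{**}(x)$.
\end{lemma}

\begin{proof}
Take a minimizing sequence $(\theta_i^j,x_i^j)$ in \eqref{eq:envelope} with $\theta_i^j\to\theta_i$ and $x_i^j\to x_i\in\overline\Omega$ as $j\to\infty$. Since $v$ is bounded below and the sums are bounded above, each product $\theta_i^jv(x_i^j)$ is bounded. If $x_i\in\partial\Omega$, then $v(x_i^j)\to\infty$, so $\theta_i=0$, and $\theta_i^jv(x_i^j)\ge0$ for large $j$. Dropping these indices in the limit leaves an admissible combination whose value is at most the infimum. Keep only the indices with $\theta_i>0$.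

The affine function $l(x')=v^{**}(x)+p\cdot(x'-x)$ satisfies $l\le v^{**}\le v$ in $\Omega$, and $\sum_i\theta_i(v(x_i)-l(x_i))=v^{**}(x)-l(x)=0$. So $v-l\ge0$ vanishes at each $x_i$, which gives \eqref{eq:contact}.

Let $x$ range over a compact set $K_0\subset\Omega$. Then $p$ is bounded, so $v(x_i)\le C$ by \eqref{eq:contact}, and the $x_i$ stay in the compact set $\{v\le C\}$. By Taylor's formula for $v$ there are $h_0>0$ and $C_0$ such that for $|h|\le h_0$
\begin{equation}\label{eq:C11}
v^{**}(x)+p\cdot h\le v^{**}(x+h)\le\sum_i\theta_iv(x_i+h)\le v^{**}(x)+p\cdot h+C_0|h|^2 .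
\end{equation}
So $v^{**}$ is differentiable at $x$ with gradient $p$. Let $x'\in K_0$, $|x-x'|\le h_0$, with gradient $p'$. The subgradient inequality at $x'$ and \eqref{eq:C11}, first at $x$ and then at $x'$, give
\[
v^{**}(x')+p'\cdot(x+h-x')\le v^{**}(x+h)\le v^{**}(x')+p'\cdot(x-x')+C_0|x-x'|^2+p\cdot h+C_0|h|^2 .
\]
Thus $(p'-p)\cdot h\le C_0|x-x'|^2+C_0|h|^2$; taking $h$ parallel to $p'-p$ with $|h|=|x-x'|$ yields $|p'-p|\le2C_0|x-x'|$.
\end{proof}

In particular $v^{**}\in W^{2,\infty}_{\mathrm{loc}}(\Omega)$, and $Dv^{**}$, being locally Lipschitz, is differentiable almost everywhere. At such points $v^{**}$ has a second order Taylor expansion, and we put $M_*=D^2v^{**}-Dv^{**}\otimes Dv^{**}$.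

\begin{lemma}\label{lem:super}
At every point where $Dv^{**}$ is differentiable, $M_*\notin\Gamma_2$ or $S_2(M_*)\le\lambda$.
\end{lemma}

\begin{proof}
Let $A_*=D^2v^{**}(x)$, and let $x_i,\theta_i,p,A_i$ be as in Lemma~\ref{lem:contact}. If $\sum_i\theta_ih_i=h$, then $v^{**}(x+sh)\le\sum_i\theta_iv(x_i+sh_i)$ for small $s$. The terms of order $0$ and $1$ in $s$ agree on both sides, so the terms of order $2$ give $h^TA_*h\le\sum_i\theta_ih_i^TA_ih_i$. The $A_i$ may be singular, so let $\varepsilon>0$, $A_i^\varepsilon=A_i+\varepsilon I$ and $A^\varepsilon=(\sum_i\theta_i(A_i^\varepsilon)^{-1})^{-1}$. The vectors $h_i=(A_i^\varepsilon)^{-1}A^\varepsilon h$ satisfy $\sum_i\theta_ih_i=h$ and $\sum_i\theta_ih_i^TA_i^\varepsilon h_i=h^TA^\varepsilon h$. Hence $A_*\le A^\varepsilon$.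

Let $\lambda_\varepsilon=\max_iS_2(A_i^\varepsilon-pp^T)$. Since $A_i-pp^T=M_v(x_i)$, we have $\lambda_\varepsilon\ge\lambda$ by (F1) and $\lambda_\varepsilon\to\lambda$ as $\varepsilon\to0$. The matrices $(A_i^\varepsilon)^{-1}$ lie in the set $\mathcal C$ of Proposition~\ref{prop:inverse} with $\lambda'=\lambda_\varepsilon$, hence so does $(A^\varepsilon)^{-1}$. Suppose $M_*=A_*-pp^T\in\Gamma_2$. By (F1), $A^\varepsilon-pp^T\in\Gamma_2$, so $S_2(M_*)\le S_2(A^\varepsilon-pp^T)\le\lambda_\varepsilon$. Let $\varepsilon\to0$.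
\end{proof}

\subsection{The boundary}

Both $v$ and $v^{**}$ blow up at $\partial\Omega$, so their difference must be estimated directly. Near the boundary the direction of $Df$ is close to the inner normal. The contact points share the direction of $Df$, and on a strictly convex boundary the normal determines the point. So the contact points cluster; this is the only place where $\kappa_i>0$ is used beyond the convexity of $\Omega$ and the definition of $\lambda_2(\Omega)$.

\begin{lemma}\label{lem:boundary}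
$v(x)-v^{**}(x)\to0$ as $d(x):=\operatorname{dist}(x,\partial\Omega)\to0$.
\end{lemma}

\begin{proof}
Constants $C$ depend only on $\Omega$ and $f$. Hopf's lemma says that a positive superharmonic function in a smooth domain that is $C^1$ up to the boundary and vanishes there has positive inner normal derivative at every boundary point. By compactness, $Df=|Df|\nu$ and $|Df|\ge2c_0>0$ on $\partial\Omega$, where $\nu$ is the inner unit normal. Since $Df$ is Lipschitz on $\overline\Omega$, it follows that $C^{-1}d\le f\le Cd$: integrate along normals near $\partial\Omega$, and use compactness away from it.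

The function $d$ is concave, being the infimum of the distances to the supporting hyperplanes of $\Omega$. So $-\log(Cd)$ is convex and lies below $v$, hence below $v^{**}$. For a fixed $x_c\in\Omega$ the subgradient inequality gives $p\cdot(x-x_c)\ge v^{**}(x)-v^{**}(x_c)\ge-\log(Cd(x))-v^{**}(x_c)$, where $p=Dv^{**}(x)$. So $|p|\to\infty$ as $d(x)\to0$, and it suffices to show $v(x)-v^{**}(x)\le C/|p|$ for large $|p|$.

By \eqref{eq:contact}, $Df(x_i)=-f(x_i)p$. Hence $f(x_i)=|Df(x_i)|/|p|\le C/|p|$ and $d(x_i)\le C/|p|$. Let $\hat x_i\in\partial\Omega$ be a nearest boundary point. Then $|Df(x_i)-Df(\hat x_i)|\le C/|p|$, so $|Df(x_i)|\ge c_0$ for large $|p|$. The unit vector $Df(x_i)/|Df(x_i)|$ equals $e:=-p/|p|$ for every $i$, and the inequality $\big|\frac{a}{|a|}-\frac{b}{|b|}\big|\le\frac{2|a-b|}{|a|}$ gives $|e-\nu(\hat x_i)|\le C/|p|$. The Gauss map $\nu:\partial\Omega\to S^{n-1}$ is a diffeomorphism: its differential has the eigenvalues $-\kappa_i\ne0$, and it is bijective because each linear function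 has exactly one minimum point on $\overline\Omega$. So $\nu^{-1}$ is Lipschitz, $|\hat x_i-\nu^{-1}(e)|\le C/|p|$, and therefore
\[
|x_i-x_l|\le C/|p|,\qquad |x_i-x|\le C/|p|\qquad\text{for all }i,l,
\]
the second bound because $x$ is a convex combination of the $x_l$.

Now $f(x_i)\ge c_0/|p|$ and $|f(x_i)-f(x_1)|=\big||Df(x_i)|-|Df(x_1)|\big|/|p|\le C|p|^{-2}$. Averaging the expansions $f(x_i)=f(x)+Df(x)\cdot(x_i-x)+O(|x_i-x|^2)$ with the weights $\theta_i$ removes the linear term and gives $|f(x)-\sum_i\theta_if(x_i)|\le C|p|^{-2}$. So the numbers $f(x),f(x_1),f(x_2),\dots$ differ by at most $C|p|^{-2}$ and are at least $c_0/(2|p|)$ for large $|p|$. Their logarithms differ by at most $C/|p|$, and $v(x)-v^{**}(x)=\sum_i\theta_i(v(x)-v(x_i))\le C/|p|$.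
\end{proof}

\subsection{Proof of Theorem~\ref{thm:positive} for $k=2$, $n\ge3$}

Suppose $s:=\sup_\Omega(v-v^{**})>0$. By Lemma~\ref{lem:boundary}, $\Sigma=\{v-v^{**}=s\}$ is a nonempty compact subset of $\Omega$. Let $x_0\in\Sigma$, let $B\subset\Omega$ be a closed ball centered at $x_0$, and let $\psi=v^{**}-v+s$. Then $\psi\in W^{2,\infty}(B)$, $\psi\ge0$ and $\psi(x_0)=0$. We want a linear elliptic inequality for $\psi$. The usual linearization along the segment from $M_v$ to $M_*$ is not available, because $M_*$ may leave $\Gamma_2$, where $S_2$ is elliptic. We use instead the positive and negative parts of the bounded, almost everywhere defined matrix $E=M_*-M_v=E^+-E^-$, $E^\pm\ge0$.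

\emph{There is $C\ge1$ with $\operatorname{tr}E^+\le C\operatorname{tr}E^-$ almost everywhere in $B$.} On $B$, $M_v$ takes values in a compact set $\mathcal K\subset\Gamma_2\cap\{S_2=\lambda\}$. Choose $\delta>0$ such that the closed $\delta$-neighborhood $\mathcal K_\delta$ of $\mathcal K$ lies in $\Gamma_2$. Where $\operatorname{tr}E^-\ge\delta$, the claim holds because $E$ is bounded. Where $\operatorname{tr}E^-<\delta$, we have $|E^-|\le\operatorname{tr}E^-<\delta$, so $\widetilde M:=M_v-E^-\in\mathcal K_\delta$. Then $M_*=\widetilde M+E^+\in\Gamma_2$ by (F1), and $S_2(M_*)\le\lambda$ by Lemma~\ref{lem:super}. On the compact set $\mathcal K_\delta$ we have $\mathcal T_{\widetilde M}\ge c'I$ with $c'>0$, and $S_2(\widetilde M)\ge\lambda-C'\operatorname{tr}E^-$ because $S_2$ is Lipschitz on bounded sets. Since $S_2(E^+)\ge0$, \eqref{eq:S2} gives $\lambda\ge S_2(M_*)\ge\lambda-C'\operatorname{tr}E^-+c'\operatorname{tr}E^+$, which proves the claim.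

Let $\pi^-$ be the orthogonal projection onto the sum of the eigenspaces of $E$ with negative eigenvalue. It is measurable, as the pointwise limit of the continuous matrix functions $\chi_j(E)$ with $\chi_j(\mu)=\min(1,j\max(0,-\mu))$. Put $a=I+(C-1)\pi^-$. Then $I\le a\le CI$ and $\operatorname{tr}(aE)=\operatorname{tr}E^+-C\operatorname{tr}E^-\le0$ almost everywhere. Since $v^{**}=v+\psi-s$,
\[
E=D^2\psi-(D\psi\otimes Dv+Dv\otimes D\psi+D\psi\otimes D\psi),
\]
so $a^{ij}\psi_{ij}-b^i\psi_i\le0$ almost everywhere in $B$, with the bounded measurable vector field $b=a(2Dv+D\psi)$. The strong maximum principle \cite[Theorem 9.6]{GT} says that a $W^{2,n}_{\mathrm{loc}}$ function satisfying such an inequality in a domain, with measurable uniformly elliptic $a$ and bounded measurable $b$, is constant if it attains its minimum in the interior. So $\psi\equiv0$ in $B$, and $\Sigma$ is open. Since $\Omega$ is connected, $\Sigma=\Omega$, which is not compact. Hence $s=0$, and $v=v^{**}$ is convex. \hfill$\square$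

\section{Convexity in the inverse matrix}\label{sec:algebra}

\subsection{Reduction to a quadratic form}

Let $B_s=(1-s)B_0+sB_1$ be a segment of positive definite matrices, $A_s=B_s^{-1}$ and $X=\frac{d}{ds}A_s=-A_s(B_1-B_0)A_s$. Then $\frac{d^2}{ds^2}A_s=2A_s(B_1-B_0)A_s(B_1-B_0)A_s=2XA_s^{-1}X$. For the Laplacian the analogue of Proposition~\ref{prop:inverse} follows at once: $\operatorname{tr}(A_s-pp^T)$ has second derivative $2\operatorname{tr}(XA_s^{-1}X)\ge0$, so it is convex in $s$. For $g(s)=S_2(M_s)$, $M_s=A_s-pp^T$, formula \eqref{eq:S2} gives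
\begin{equation}\label{eq:gderiv}
g'=\operatorname{tr}(\mathcal TX),\qquad g''=Q(X):=(\operatorname{tr}X)^2-|X|^2+2\operatorname{tr}(\mathcal TXA_s^{-1}X),\qquad \mathcal T=\mathcal T_{M_s}.
\end{equation}
The last term is nonnegative when $M_s\in\Gamma_2$, but it must now compensate the term $(\operatorname{tr}X)^2-|X|^2$, which can be negative. We only want convex sublevel sets, so it is enough to control $Q$ in the directions in which $g'=0$.

\begin{lemma}\label{lem:matrix}
Let $n\ge3$, let $A>0$ be a symmetric $n\times n$ matrix, $p\in\mathbb{R}^n$, $M=A-pp^T\in\Gamma_2$ and $\mathcal T=\mathcal T_M$. If $X$ is symmetric and $\operatorname{tr}(\mathcal TX)=0$, then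
\[
Q(X)=(\operatorname{tr}X)^2-|X|^2+2\operatorname{tr}(\mathcal TXA^{-1}X)\ge0 .
\]
\end{lemma}

\begin{proof}[Proof of Proposition~\ref{prop:inverse} from Lemma~\ref{lem:matrix}]
Let $B_0,B_1\in\mathcal C$ and suppose $B_{\bar s}\notin\mathcal C$ for some $\bar s\in(0,1)$. The set of $s\in[0,1]$ with $B_s\notin\mathcal C$, that is with $M_s\in\Gamma_2$ and $g(s)>\lambda'$, is open and contains neither $0$ nor $1$. Let $(s_0,s_1)$ be its component containing $\bar s$; then $B_{s_0},B_{s_1}\in\mathcal C$. At the endpoints, continuity gives $\operatorname{tr}M_s\ge0$ and $g\ge\lambda'$, and $(\operatorname{tr}M_s)^2=|M_s|^2+2g>0$ gives $\operatorname{tr}M_s>0$. So $M_s\in\Gamma_2$ on all of $[s_0,s_1]$, and $g(s_0)=g(s_1)=\lambda'$.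

Write $X=X_0+\vartheta\mathcal T$ with $\vartheta=g'/|\mathcal T|^2$, so that $\operatorname{tr}(\mathcal TX_0)=0$. On $[s_0,s_1]$ the matrices $X$, $\mathcal T$, $A_s^{-1}$ are bounded and $|\mathcal T|$ is bounded below. Expanding the quadratic form $Q(X_0+\vartheta\mathcal T)$ and using $Q(X_0)\ge0$, we get $g''\ge-C|g'|$ on $[s_0,s_1]$.

Let $s_*\in(s_0,s_1)$ be a maximum point of $g$, so $g'(s_*)=0$ and $g(s_*)>\lambda'$. Suppose $g'(s'')<0$ for some $s''\in(s_*,s_1]$, and let $s'$ be the largest zero of $g'$ in $[s_*,s'')$. On $(s',s'']$ we have $g'<0$, so $g''\ge Cg'$ and $(e^{-Cs}g')'\ge0$; this gives $g'(s'')\ge0$, a contradiction. So $g$ is nondecreasing on $[s_*,s_1]$, and $\lambda'=g(s_1)\ge g(s_*)>\lambda'$, again a contradiction.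
\end{proof}

\subsection{A scalar inequality}

The proof of Lemma~\ref{lem:matrix} ends in the following inequality for diagonal matrices of size $N=n-1$.

\begin{lemma}\label{lem:scalar}
Let $N\ge2$, $d_i>0$, $\sum_{i=1}^Nd_i=1$, $E=\sum_id_i^2$, and $\sum_iy_i=0$. Then $E<1$ and
\begin{equation}\label{eq:scalar}
(1+E)\sum_i\frac{y_i^2}{d_i}-3\sum_iy_i^2\ \ge\ \frac4{1-E}\Big(\sum_id_iy_i\Big)^2 .
\end{equation}
\end{lemma}

For $N=2$, which corresponds to $n=3$, \eqref{eq:scalar} is an identity. Indeed, then $y=(\eta,-\eta)$, $2d_1d_2=1-E$ and $(d_1-d_2)^2=2E-1$; the left side is $\big(\frac{2(1+E)}{1-E}-6\big)\eta^2=\frac{4(2E-1)}{1-E}\eta^2$, and this is the right side. So there is no room to spare, and the case $N=2$ reappears in the proof as the extremal case $\sigma=1$.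

\begin{proof}
We have $E<(\sum_id_i)^2=1$. Let $b=1+E\in(1,2)$, $u_i=b-3d_i$, and consider the bilinear form $\langle y,y'\rangle=\sum_iu_iy_iy_i'/d_i$ on $\mathbb{R}^N$. The left side of \eqref{eq:scalar} is $\langle y,y\rangle$. With $d=(d_1,\dots,d_N)$ we have $\langle d,y\rangle=\sum_iu_iy_i=-3\sum_id_iy_i$ and $\langle d,d\rangle=b-3E=1-2E$. So \eqref{eq:scalar} is equivalent to
\begin{equation}\label{eq:scalar2}
\langle d,y\rangle^2\le\tfrac94(1-E)\,\langle y,y\rangle .
\end{equation}

\emph{Case 1: all $u_i\ge0$.} The form is positive semidefinite, so $\langle d,y\rangle^2\le(1-2E)\langle y,y\rangle$, and $1-2E\le\frac94(1-E)$.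

\emph{Case 2: some $u_i<0$, say $u_1<0$.} The form is now indefinite, and we have to show that the constraint $\sum_iy_i=0$ cuts out a subspace on which it is positive. Let $\alpha=d_1$, $r=(\sum_{i\ge2}d_i^2)^{1/2}$ and $\sigma=\alpha+r$. Then $\sigma\le1$ because $r\le\sum_{i\ge2}d_i$; also $\alpha^2+r^2=b-1$ and $3\alpha>b$. If $3r\ge b$, then $\sigma>\frac23b\ge\frac23(1+\frac12\sigma^2)$, that is $(\sigma-1)(\sigma-2)<0$, which contradicts $\sigma\le1$. So $3r<b$, and $u_i\ge b-3r>0$ for $i\ge2$.

Let $g=(d_i/u_i)_i$. Then $\langle g,y\rangle=\sum_iy_i=0$, $\langle g,d\rangle=1$, and $\langle g,g\rangle=\mathcal R:=\sum_id_i/u_i$. We claim that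
\begin{equation}\label{eq:R}
\mathcal R\le-\frac4{5-E}.
\end{equation}
Assume \eqref{eq:R} for the moment. The form is positive definite on $g^\perp=\{y':\langle g,y'\rangle=0\}$: if $0\ne y'\in g^\perp$ had $\langle y',y'\rangle\le0$, the form would be nonpositive on the plane spanned by $g$ and $y'$, and this plane contains a nonzero vector with vanishing first coordinate, on which the form is positive. The vector $d_\perp=d-\mathcal R^{-1}g$ lies in $g^\perp$ and satisfies $\langle d_\perp,y\rangle=\langle d,y\rangle$ and $\langle d_\perp,d_\perp\rangle=1-2E-\mathcal R^{-1}$. The Cauchy--Schwarz inequality in $g^\perp$ and \eqref{eq:R} give \eqref{eq:scalar2}, because $1-2E+\frac{5-E}4=\frac94(1-E)$.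

To prove \eqref{eq:R}, use $\frac{b}{b-3d_i}=1+\frac{3d_i}{b-3d_i}$ and $u_i\ge b-3r$ for $i\ge2$:
\[
b\mathcal R=1+3\sum_i\frac{d_i^2}{b-3d_i}\le1-3\Big[\frac{\alpha^2}{3\alpha-b}-\frac{r^2}{b-3r}\Big]=1-3\,\frac{\mathcal N}{\mathcal D},
\]
where $\mathcal D=(3\alpha-b)(b-3r)>0$ and $\mathcal N=\alpha^2(b-3r)-r^2(3\alpha-b)$. Since $\alpha r=\frac12(\sigma^2-b+1)$, both are polynomials in $\sigma$ and $b$:
\begin{align*}
\mathcal N&=b(b-1)-3\alpha r\sigma=b(b-1)-\tfrac32\sigma^3+\tfrac32(b-1)\sigma,\\
\mathcal D&=3b\sigma-9\alpha r-b^2=3b\sigma-\tfrac92\sigma^2+\tfrac92(b-1)-b^2 .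
\end{align*}
At $\sigma=1$ these polynomials equal $(b+2)(b-\frac32)$ and $(6-b)(b-\frac32)$. This suggests considering, for fixed $b$, the polynomial $F(\sigma)=(6-b)\mathcal N-(2+b)\mathcal D$, which satisfies $F(1)=0$. Its derivative
\[
F'(\sigma)=(6-b)\big(-\tfrac92\sigma^2+\tfrac32(b-1)\big)-(2+b)(3b-9\sigma)
\]
is a concave quadratic with maximum at $\sigma=\frac{2+b}{6-b}$ and maximal value
\[
\frac{3}{2(6-b)}\big[3(2+b)^2+(b-1)(6-b)^2-2b(2+b)(6-b)\big].
\]
The bracket equals $3b^3-18b^2+36b-24=3(b-2)^3<0$. So $F$ is decreasing on $\mathbb{R}$, and $F(\sigma)\ge F(1)=0$ for $\sigma\le1$. Hence $\mathcal N/\mathcal D\ge\frac{2+b}{6-b}$ and $b\mathcal R\le1-\frac{3(2+b)}{6-b}=-\frac{4b}{6-b}$, which is \eqref{eq:R}.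
\end{proof}

\subsection{Proof of Lemma~\ref{lem:matrix}}

\emph{Step 1: eliminating $p$.} Choose coordinates with $p$ parallel to $e_1$. Then $A$ and $M$ differ only in the entry $(1,1)$, and they have the same block $D>0$ on $e_1^\perp$. For $\xi\in\mathbb{R}^n$ we have $\xi^TA^{-1}\xi=\max_\eta(2\xi\cdot\eta-\eta^TA\eta)$; restricting to $\eta\perp e_1$ gives $A^{-1}\ge0\oplus D^{-1}$. Since $\mathcal T>0$, the quantity $\operatorname{tr}(\mathcal TXA^{-1}X)=\operatorname{tr}(\mathcal T^{1/2}XA^{-1}X\mathcal T^{1/2})$ does not increase when $A^{-1}$ is replaced by $0\oplus D^{-1}$. Let $Q_0\le Q(X)$ be the resulting expression. Write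
\[
M=\begin{pmatrix}m&\beta^T\\\beta&D\end{pmatrix},\qquad X=\begin{pmatrix}x&\xi^T\\\xi&Y\end{pmatrix},\qquad \mathcal T=\begin{pmatrix}T&-\beta^T\\-\beta&(m+T)I-D\end{pmatrix},
\]
with $T=\operatorname{tr}D$, and let $y=\operatorname{tr}Y$. The constraint $\operatorname{tr}(\mathcal TX)=0$ reads
\begin{equation}\label{eq:constraint}
Tx=2\beta\cdot\xi-(m+T)y+\operatorname{tr}(DY).
\end{equation}
The matrix $X(0\oplus D^{-1})X$ has the blocks $\xi^TD^{-1}\xi$, $YD^{-1}\xi$ and $YD^{-1}Y$, so
\begin{align*}
Q_0={}&2xy+y^2-2|\xi|^2-|Y|^2+2T\xi^TD^{-1}\xi-4\beta^TYD^{-1}\xi\\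
&+2(m+T)\operatorname{tr}(YD^{-1}Y)-2\operatorname{tr}(DYD^{-1}Y).
\end{align*}

\emph{Step 2: eliminating $m$.} After inserting \eqref{eq:constraint}, the factor $2(m+T)$ multiplies $\operatorname{tr}(YD^{-1}Y)-y^2/T$, which vanishes when $Y$ is a multiple of $D$. So we split off that direction: let $c=y/T$, $Z=Y-cD$, $V=\operatorname{tr}(ZD^{-1}Z)\ge0$ and $\zeta_0=\operatorname{tr}(DZ)$. Then $\operatorname{tr}Z=0$ and
\begin{gather*}
2xy=4c\,\beta\cdot\xi-2(m+T)\,c^2T+2c\,\zeta_0+2c^2|D|^2,\qquad \beta^TYD^{-1}\xi=\beta^TZD^{-1}\xi+c\,\beta\cdot\xi,\\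
\operatorname{tr}(YD^{-1}Y)=V+c^2T,\qquad |Y|^2=|Z|^2+2c\,\zeta_0+c^2|D|^2,\\
\operatorname{tr}(DYD^{-1}Y)=\operatorname{tr}(DZD^{-1}Z)+2c\,\zeta_0+c^2|D|^2 .
\end{gather*}
The terms with $\beta\cdot\xi$ cancel, and since $y^2=c^2T^2$ and $T^2-|D|^2=2S_2(D)$,
\begin{align*}
Q_0={}&2(m+T)V+2\xi^T(TD^{-1}-I)\xi-4\beta^TZD^{-1}\xi\\
&-|Z|^2-2\operatorname{tr}(DZD^{-1}Z)-4c\,\zeta_0+2c^2S_2(D).
\end{align*}
Now $m$ appears only with the coefficient $2V\ge0$, and $M\in\Gamma_2$ bounds it from below: $S_2(M)=mT-|\beta|^2+S_2(D)>0$ gives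
\[
m+T\ge\frac{|\beta|^2}T+\frac{T^2-S_2(D)}T=\frac{|\beta|^2}T+\frac{T^2+|D|^2}{2T}.
\]
Therefore $Q_0\ge2I_1+I_2$, where $I_1$ collects the terms with $\beta$ and $\xi$:
\begin{align*}
I_1&=\xi^T(TD^{-1}-I)\xi-2\beta^TZD^{-1}\xi+\frac{|\beta|^2}TV,\\
I_2&=\frac{T^2+|D|^2}TV-|Z|^2-2\operatorname{tr}(DZD^{-1}Z)-4c\,\zeta_0+2c^2S_2(D).
\end{align*}

\emph{Step 3: $I_1\ge0$.} If $\beta=0$, this holds because $D\le TI$. Otherwise let $\nu=\beta/|\beta|$ and $\zeta=D^{-1}\xi/|\beta|$. Multiplying $I_1$ by $T/|\beta|^2$, we have to show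
\begin{equation}\label{eq:I1}
V\ge2T\,\zeta\cdot Z\nu-T\,\zeta^T(TD-D^2)\zeta .
\end{equation}
For every square matrix $\Psi$, expanding $\operatorname{tr}\big((Z-D\Psi)^TD^{-1}(Z-D\Psi)\big)\ge0$ gives
\begin{equation}\label{eq:dual}
V\ge2\operatorname{tr}(\Psi^TZ)-\operatorname{tr}(\Psi^TD\Psi).
\end{equation}
The choice $\Psi=T\zeta\nu^T$ produces the correct linear term, but its quadratic term $T^2\zeta^TD\zeta$ is too large by $T|D\zeta|^2$. Since $Z$ is symmetric and has trace zero, we may add to $\Psi$ an antisymmetric matrix and a multiple of $I$ without changing $\operatorname{tr}(\Psi^TZ)$. With $\varphi=D\zeta$, $\varphi_0=\varphi\cdot\nu$, $\varphi'=\varphi-\varphi_0\nu\perp\nu$ and $\omega=(TI-D)\zeta$, take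
\[
\Psi=T\zeta\nu^T+(\nu\varphi^T-\varphi\nu^T)-\varphi_0I=\omega\nu^T+\nu\varphi'^T-\varphi_0(I-\nu\nu^T).
\]
Then $\operatorname{tr}(\Psi^TZ)=T\zeta\cdot Z\nu$. Further $\Psi\nu=\omega$, and $\Psi e=-\varphi_0e+(\varphi'\cdot e)\nu$ for $e\perp\nu$. Summing $(\Psi e)^TD(\Psi e)$ over an orthonormal basis that contains $\nu$, and writing $D_\nu=\nu^TD\nu$, we get
\[
\operatorname{tr}(\Psi^TD\Psi)=\omega^TD\omega+\varphi_0^2(T-D_\nu)-2\varphi_0\,\varphi'^TD\nu+|\varphi'|^2D_\nu .
\]
On the other hand, inserting $\varphi=\varphi_0\nu+\varphi'$,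
\[
\varphi^T(TI-D)\varphi=\varphi_0^2(T-D_\nu)-2\varphi_0\,\varphi'^TD\nu+T|\varphi'|^2-\varphi'^TD\varphi' .
\]
For a unit vector $e\perp\nu$ we have $e^TDe+D_\nu\le T$ because $D>0$; so $\varphi'^TD\varphi'+|\varphi'|^2D_\nu\le T|\varphi'|^2$. Hence
\[
\operatorname{tr}(\Psi^TD\Psi)\le\omega^TD\omega+\varphi^T(TI-D)\varphi=\zeta^TD(TI-D)\big[(TI-D)+D\big]\zeta=T\,\zeta^T(TD-D^2)\zeta,
\]
and \eqref{eq:dual} gives \eqref{eq:I1}.

\emph{Step 4: $I_2\ge0$.} Choose coordinates in $e_1^\perp$ with $D=\operatorname{diag}(d_1,\dots,d_{n-1})$. Then $V=\sum_{i,j}Z_{ij}^2/d_j$, $\operatorname{tr}(DZD^{-1}Z)=\sum_{i,j}d_iZ_{ij}^2/d_j$ and $\zeta_0=\sum_id_iZ_{ii}$, so the off-diagonal and the diagonal entries of $Z$ contribute separately. For a pair $i<j$ let $s=d_i+d_j\le T$ and $\varpi=d_i^2+d_j^2$; then $\varpi\le|D|^2$, $\varpi\le s^2\le sT$ and $2d_id_j=s^2-\varpi$. The pair contributes $Z_{ij}^2/(d_id_j)$ times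
\[
\frac{T^2+|D|^2}T\,s-2d_id_j-2\varpi\ \ge\ Ts+\frac{\varpi s}T-s^2-\varpi=(T-s)\Big(s-\frac\varpi T\Big)\ge0 .
\]
For the diagonal entries $y_i=Z_{ii}$, which satisfy $\sum_iy_i=0$, note that $S_2(D)>0$ because $n-1\ge2$, and that $2c^2S_2(D)-4c\,\zeta_0\ge-2\zeta_0^2/S_2(D)$ for every $c$. So the remaining part of $I_2$ is at least
\[
\frac{T^2+|D|^2}T\sum_i\frac{y_i^2}{d_i}-3\sum_iy_i^2-\frac2{S_2(D)}\Big(\sum_id_iy_i\Big)^2 .
\]
This expression does not change when $D$ is multiplied by a positive constant, so we may assume $T=1$. Then $|D|^2=E$ and $2S_2(D)=1-E$ in the notation of Lemma~\ref{lem:scalar}, and the expression is nonnegative by \eqref{eq:scalar} with $N=n-1$. This proves Lemma~\ref{lem:matrix}, and with it Proposition~\ref{prop:inverse} and Theorem~\ref{thm:positive}. \hfill$\square$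

\begin{thebibliography}{9}

\bibitem{BL}
Brascamp and Lieb, 1976.

\bibitem{CNS}
Caffarelli, Nirenberg and Spruck, Acta Math., 1985.

\bibitem{Garding}
G{\aa}rding, 1959.

\bibitem{GT}
Gilbarg and Trudinger, Theorem 9.6.

\bibitem{Source}
\emph{Hessian Equations, Quermassintegrals and Symmetrization},\\
\texttt{http://www.fedoa.unina.it/3482/1/Main\_Tesi\_gavitone\_nunzia.pdf}

\end{thebibliography}
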